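\title{Graphs of bounded degree have sublinear slope number}

\begin{abstract}
The slope number of a graph is the least number of distinct edge slopes in a straight-line drawing in which edges may cross but no edge passes through a vertex other than its endpoints. We prove that for every fixed $\Delta$ the graphs with $n$ vertices and maximum degree at most $\Delta$ have slope number $O\big(n^{1-1/a}(\log n+1)^{1/a}\big)$ with $a=\lceil(\Delta+1)/2\rceil$, which is $o(n)$. Uniformly in $\Delta$, the largest slope number of such a graph lies between $c\,n^{1-14/\Delta}$ and $C\,n^{1-1/(32\Delta)}$, so it is $o(n)$ exactly when $\Delta=o(\log n)$. The drawings place the vertices at corners of a regular polygon, where the slope of an edge is determined by the sum of the labels of its endpoints in a cyclic group.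
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. A \emph{straight-line drawing} of a graph $G$ maps the vertices to distinct points of the plane and each edge to the segment joining its endpoints, in such a way that no edge passes through a vertex other than its own endpoints. Edges may cross. The \emph{slope number} $\operatorname{sl}(G)$ is the minimum, over all straight-line drawings of $G$, of the number of distinct slopes of edges, where ``vertical'' counts as a slope. The condition on vertices is what gives the definition content: without it, all vertices could be placed on one line. For integers $n$ and $\Delta$ put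
\[
s(n,\Delta)=\max\{\operatorname{sl}(G): |V(G)|=n,\ \Delta(G)\le\Delta\},
\]
where $\Delta(G)$ is the maximum degree of $G$. Throughout, $\log$ is the natural logarithm.

The degree gives a local lower bound. Two edges at a vertex $v$ cannot leave $v$ along the same ray, since the longer one would contain the far endpoint of the shorter one. So each slope is used by at most two edges at $v$, and
\begin{equation}\label{eq:local}
\operatorname{sl}(G)\ge\lceil\Delta(G)/2\rceil .
\end{equation}
For small degrees there is little more to say. A matching has slope number at most $1$. A graph of maximum degree $2$ has slope number at most $3$: draw each cycle along the boundary of a translate of one fixed triangle, each path along a horizontal line, and keep the components far apart. Every graph of maximum degree at most $3$ has slope number at most $4$. From degree $5$ on, the slope number is no longer controlled by the degree. Fix $\Delta\ge5$. Bar\'at, Matou\v{s}ek and Wood showed that graphs of maximum degree $\Delta$ can have arbitrarily large slope number as $n$ grows. Pach and P\'alv\"olgyi showed that for arbitrarily large $n$ there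 are such graphs on $n$ vertices with $\operatorname{sl}(G)\ge n^{\frac12-\frac1{\Delta-2}-o(1)}$. Dujmovi\'c, Suderman and Wood showed that for each fixed $\varepsilon>0$ and all sufficiently large $n$ there is such a graph on $n$ vertices with
\begin{equation}\label{eq:dsw}
\operatorname{sl}(G)\ge n^{1-\frac{8+\varepsilon}{\Delta+4}} .
\end{equation}
In the other direction, every graph on $n$ vertices has slope number at most $n$, because the chords of a regular $n$-gon have at most $n$ slopes (Lemma~\ref{lem:circle}). The exponent in \eqref{eq:dsw} tends to $1$ as $\Delta$ grows, and this leads to the question posed in \cite{talk}: \emph{is $s(n,\Delta)=o(n)$ for every fixed $\Delta$?}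

A rough count suggests what to expect. There are about $n^{\Delta n/2}$ labeled graphs of maximum degree at most $\Delta$. Fixing the combinatorial type of a configuration of $n$ points and $k$ slopes costs a factor $n^{O(n)}$, and then each edge is one of at most $kn$ admissible pairs instead of one of about $n^2$ pairs. The two counts balance when $(n/k)^{\Delta n/2}=n^{O(n)}$, that is, when $k=n^{1-O(1/\Delta)}$. Counting thus leaves room for a power saving when $\Delta$ is fixed, and it leaves no room for $k=o(n)$ once $\Delta$ has order $\log n$. We show that both suggestions are correct.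

Recall that the \emph{chromatic index} $\chi'(G)$ is the least number of matchings into which $E(G)$ can be partitioned, and that $\chi'(G)\le\Delta(G)+1$ by Vizing's theorem.

\begin{theorem}\label{thm:fixed}
For every integer $a\ge1$ there is a constant $C_a$ such that every graph $G$ with $n\ge2$ vertices and $\chi'(G)\le2a$ satisfies
\[
\operatorname{sl}(G)\le C_a\,n^{1-1/a}(\log n+1)^{1/a}.
\]
In particular, for each fixed $\Delta$ and $a=\lceil(\Delta+1)/2\rceil$ we have $s(n,\Delta)=O_\Delta\big(n^{1-1/a}(\log n+1)^{1/a}\big)=o(n)$.
\end{theorem}

The second statement follows from the first by Vizing's theorem, since $2\lceil(\Delta+1)/2\rceil\ge\Delta+1$. It answers the question. When $\Delta$ grows with $n$, the dependence of the constant on $\Delta$ matters, and we prove the following.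

\begin{theorem}\label{thm:uniform}
There are absolute constants $c,C>0$ such that
\[
c\,n^{1-14/\Delta}\le s(n,\Delta)\le C\,n^{1-1/(32\Delta)}\qquad\text{for all } n\ge2 \text{ and } 1\le\Delta\le n-1 .
\]
\end{theorem}

\begin{corollary}\label{cor:range}
Let $1\le\Delta(n)\le n-1$ for $n\ge2$. Then $s(n,\Delta(n))=o(n)$ if and only if $\Delta(n)=o(\log n)$.
\end{corollary}

\begin{proof}
If $\Delta(n)=o(\log n)$, then $s(n,\Delta(n))/n\le C\exp\big(-\log n/(32\Delta(n))\big)\to0$. Otherwise there is $\varepsilon>0$ with $\Delta(n)\ge\varepsilon\log n$ for infinitely many $n$, and for these $n$ we have $s(n,\Delta(n))/n\ge c\exp\big(-14\log n/\Delta(n)\big)\ge c\,e^{-14/\varepsilon}$.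
\end{proof}

For fixed $\Delta\ge5$ define $\gamma(\Delta)$ by $1-\gamma(\Delta)=\limsup_{n}\log s(n,\Delta)/\log n$. Theorem~\ref{thm:fixed} and \eqref{eq:dsw} give
\[
\frac1{\lceil(\Delta+1)/2\rceil}\le\gamma(\Delta)\le\frac8{\Delta+4},
\]
and the ratio of the two bounds is at most $4(\Delta+2)/(\Delta+4)<4$. We do not determine $\gamma(\Delta)$.

Section~\ref{sec:labels} turns the drawing problem into a labeling problem in a product of cyclic groups and works it out for paths and grids. Sections~\ref{sec:fixed} and~\ref{sec:upper} construct the labels for Theorem~\ref{thm:fixed} and for the upper bound in Theorem~\ref{thm:uniform}. Section~\ref{sec:lower} carries out the count sketched above.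

\section{Slopes as sums of labels}\label{sec:labels}

On a circle no chord contains a third point of the circle, so every placement of the vertices at distinct points of a circle is a straight-line drawing. At the corners of a regular polygon the slopes have an additive description.

\begin{lemma}\label{lem:circle}
Let $G$ be a graph on $V$, let $V_0\subseteq V$ and $N\ge3$, let $\ell\colon V_0\to\mathbb Z_N$ be injective, and let $S\subseteq\mathbb Z_N$. If all but $D$ edges $uv$ of $G$ satisfy $u,v\in V_0$ and $\ell(u)+\ell(v)\in S$, then $\operatorname{sl}(G)\le|S|+D$.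
\end{lemma}

\begin{proof}
Let $P_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$. Place $v\in V_0$ at $P_{\ell(v)}$ and the vertices outside $V_0$ at further distinct points of the unit circle. The sum-to-product formulas give
\[
P_j-P_k=2\sin\frac{\pi(j-k)}N\,\Big(-\sin\frac{\pi(j+k)}N,\ \cos\frac{\pi(j+k)}N\Big).
\]
Adding $N$ to $j+k$ replaces the vector on the right by its negative, so the slope of $P_jP_k$ depends only on $j+k$ modulo $N$. The edges with label sum in $S$ use at most $|S|$ slopes, and each of the other $D$ edges adds at most one.
\end{proof}

For $n\ge3$, a bijection $V\to\mathbb Z_n$ and $S=\mathbb Z_n$ give $\operatorname{sl}(G)\le n$; for $n=2$ this holds because there is at most one edge. We call this the \emph{trivial bound}. To improve on it we need an injective labeling into $\mathbb Z_N$, with $N$ not much larger than $n$, under which almost all edge sums lie in a set of small density.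

\begin{example}[zigzag]\label{ex:zigzag}
Let $c_0c_1\cdots c_{s-1}$ be a path and let $X\ge1$ be an integer with $X+s-1<N/2$. Put $\ell(c_j)=(-1)^j(X+j)$ modulo $N$. The labels with even $j$ are distinct residues in $(0,N/2)$ and those with odd $j$ are distinct residues in $(N/2,N)$, so $\ell$ is injective. Moreover $\ell(c_j)+\ell(c_{j+1})=(-1)^{j+1}$, so two slopes suffice; see Figure~\ref{fig:zigzag}, left.
\end{example}

The set of sums $\{1,-1\}$ does not depend on the shift $X$. This is a case of a simple invariance that underlies both upper bounds: in a bipartite graph, adding $\tau$ to the labels on one side and subtracting $\tau$ on the other side changes no edge sum. Each component can therefore be moved freely around $\mathbb Z_N$ without creating new slopes.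

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\begin{scope}
\draw[gray] (0,0) circle (1);
\foreach \x in {0,...,16} {\fill[gray] ({\x*360/17}:1) circle (0.02);}
\draw[thick] ({360/17}:1) -- ({-2*360/17}:1) -- ({3*360/17}:1) -- ({-4*360/17}:1) -- ({5*360/17}:1) -- ({-6*360/17}:1);
\foreach \x in {1,-2,3,-4,5,-6} {\fill ({\x*360/17}:1) circle (0.04); \node at ({\x*360/17}:1.19) {\small $\x$};}
\end{scope}
\begin{scope}[xshift=3.2cm]
\draw[gray] (0,0) circle (1);
\foreach \x in {0,...,16} {\fill[gray] ({\x*360/17}:1) circle (0.02);}
\draw[thick] ({360/17}:1) -- ({-3*360/17}:1) -- ({5*360/17}:1) -- ({-7*360/17}:1) -- ({6*360/17}:1) -- ({-4*360/17}:1) -- cycle;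
\foreach \x in {1,-3,5,-7,6,-4} {\fill ({\x*360/17}:1) circle (0.04); \node at ({\x*360/17}:1.19) {\small $\x$};}
\end{scope}
\end{tikzpicture}
\caption{Graphs drawn on corners of a regular $17$-gon, the corners being labeled by $\mathbb Z_{17}$; chords with equal label sums are parallel. Left: a path with labels $1,-2,3,-4,5,-6$, whose edge sums are $\pm1$. Right: a $6$-cycle with labels $1,-3,5,-7,6,-4$, whose edge sums are $-2,2,-2,-1,2,-3$.}
\label{fig:zigzag}
\end{figure}

A vertex of larger degree lies on several paths, and one label cannot zigzag along all of them. The remedy is to split the edges into a few simple graphs and to give each of them its own coordinate of the label. We need a cyclic group that is a product, and two textbook facts supply it. By the Chinese remainder theorem, $\mathbb Z_{m_1\cdots m_r}\cong\mathbb Z_{m_1}\times\dots\times\mathbb Z_{m_r}$ as groups when $m_1,\dots,m_r$ are pairwise coprime. By Bertrand's postulate, applied to $\lfloor x\rfloor$, for every real $x\ge1$ there is a prime $p$ with $x<p\le2x$. The next lemma also relaxes injectivity: it is enough that no label is used much more often than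 the average, because one further coordinate separates vertices with equal labels. A \emph{fiber} of a map $f$ is a set of the form $f^{-1}(z)$.

\begin{lemma}\label{lem:product}
Let $p_1,\dots,p_r$ be distinct odd primes with product $M$, and let $T\ge1$ be real. Let $G$ be a graph on $V$, let $V_0\subseteq V$, and let $f=(f_1,\dots,f_r)\colon V_0\to\mathbb Z_{p_1}\times\dots\times\mathbb Z_{p_r}$ be a map all of whose fibers have at most $T$ elements. Let $S_i\subseteq\mathbb Z_{p_i}$ for $1\le i\le r$. If all but $D$ edges $uv$ of $G$ satisfy $u,v\in V_0$ and $f_i(u)+f_i(v)\in S_i$ for some $i$, then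
\[
\operatorname{sl}(G)\le 2TM\sum_{i=1}^r\frac{|S_i|}{p_i}+D .
\]
\end{lemma}

\begin{proof}
Let $L$ be the power of $2$ with $T\le L<2T$, and choose $g\colon V_0\to\mathbb Z_L$ injective on each fiber of $f$. The numbers $L,p_1,\dots,p_r$ are pairwise coprime, so with $N=LM$ the map $\ell=(g,f_1,\dots,f_r)$ is an injection of $V_0$ into $\mathbb Z_L\times\prod_i\mathbb Z_{p_i}\cong\mathbb Z_N$, and sums are computed coordinatewise. Let $S$ be the set of elements of $\mathbb Z_N$ whose $\mathbb Z_{p_i}$-coordinate lies in $S_i$ for some $i$. Then $|S|\le\sum_iN|S_i|/p_i$ and $N<2TM$, and Lemma~\ref{lem:circle} applies.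
\end{proof}

Since $TM\ge|V_0|$, the best we can hope for is $TM=O(n)$, and then the bound is $n$ times the sum of the densities $|S_i|/p_i$. With $a$ coordinates of size about $n^{1/a}$ and sets $S_i$ of bounded size this is $O(n^{1-1/a})$, the bound of Theorem~\ref{thm:fixed} up to the logarithm.

\begin{example}[grid]\label{ex:grid}
Let $G$ be the $k\times k$ grid, with vertices $(i,j)$, $1\le i,j\le k$, and edges between vertices at distance $1$. Take primes $p_1\in(2k,4k]$ and $p_2\in(4k,8k]$, and put $f_1(i,j)=(-1)^ii$ in $\mathbb Z_{p_1}$ and $f_2(i,j)=(-1)^jj$ in $\mathbb Z_{p_2}$. As in Example~\ref{ex:zigzag}, $f_1$ determines $i$ and $f_2$ determines $j$, so $T=1$. Horizontal edges have $f_1$-sum $\pm1$ and vertical edges have $f_2$-sum $\pm1$. Lemma~\ref{lem:product} gives at most $2p_1p_2(2/p_1+2/p_2)=4(p_1+p_2)\le48\sqrt n$ slopes, where $n=k^2$.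
\end{example}

The grid has a drawing with two slopes, so this bound has no interest in itself. The point is how little it uses: the edges form two families of paths, each path fits into its coordinate, and the pair of labels is injective. In a general graph of chromatic index at most $4$ the edges form two unions of two matchings, and all three properties need repair.

\section{Shifted zigzags: proof of Theorem~\ref{thm:fixed}}\label{sec:fixed}

Let $\chi'(G)\le2a$. Partition $E(G)$ into $2a$ matchings, some possibly empty, and group them in pairs. This partitions $E(G)$ into spanning subgraphs $H_1,\dots,H_a$. In $H_i$ all degrees are at most $2$, so each component is a path (possibly a single vertex) or a cycle, and each cycle is even because its edges alternate between two matchings. Three difficulties separate this from Example~\ref{ex:grid}.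

First, a zigzag in $\mathbb Z_p$ has room for fewer than $p/2$ vertices, while a component may be much longer. Cutting components into pieces of length of order $p$ removes about $n/p$ edges, and at one slope each this has the order of the main term. Second, short cycles cannot be cut cheaply. In a disjoint union of $n/8$ copies of $K_{4,4}$, which has chromatic index $4$, a union of disjoint paths has at most $7$ edges in each copy, so two such unions miss at least $2$ of the $16$ edges of each copy and $n/4$ edges in total. Short even cycles therefore need a labeling of their own. Third, nothing makes the labels injective: in a disjoint union of many small grids, the labels of Example~\ref{ex:grid} are the same in every copy. We choose the shifts at random and show that the fibers then have logarithmic size.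

\subsection*{Parameters and cutting}
Let $x=(n/\log n)^{1/a}$, so that $n/x=n^{1-1/a}(\log n)^{1/a}$. We show that $\operatorname{sl}(G)\le C_a\,n/x$. If $x<4$, then the trivial bound gives $\operatorname{sl}(G)\le n<4n/x$. So assume $x\ge4$; this forces $n\ge3$, hence $\log n\ge1$. Let $B=\lfloor x/4\rfloor$, so $B\ge x/8$. For $1\le i\le a$ let $p_i$ be a prime in $(2^{i-1}x,2^ix]$. These intervals are disjoint and lie above $4$, so the $p_i$ are distinct odd primes, and $M=p_1\cdots p_a$ satisfies
\begin{equation}\label{eq:M}
\frac n{\log n}\le M\le2^{a(a+1)/2}\,\frac n{\log n}.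
\end{equation}
A component of $H_i$ with $s>B$ vertices is split into paths with at most $B$ vertices by deleting at most $\lceil s/B\rceil\le2s/B$ edges. Doing this for all such components and all $i$ deletes at most $2an/B\le16an/x$ edges. Let $H_i'$ be what remains of $H_i$. Each component of $H_i'$ is a path or an even cycle with at most $B$ vertices.

\subsection*{Labels}
Let $c_0,\dots,c_{s-1}$ be the vertices of a component of $H_i'$ in their order along the path or cycle. We assign heights $h(0),\dots,h(s-1)$ that are distinct and change little along edges. For a path let $h(j)=j$. On a cycle the height has to return to its start, so we climb through even values and descend through odd values: for $s=2l$ let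
\[
h(j)=\begin{cases}2j,&0\le j\le l,\\ 2(2l-j)+1,&l<j\le2l-1.\end{cases}
\]
The values are $0,2,\dots,2l$ followed by $2l-1,2l-3,\dots,3$; for $s=6$ they are $0,2,4,6,5,3$. In both cases the heights are distinct integers in $[0,s]\subseteq[0,B]$. Along an edge of a path the height changes by $1$. Along an edge of a cycle it changes by $2$, except that $|h(l)-h(l+1)|=1$ and $|h(2l-1)-h(0)|=3$.

For each component of $H_i'$ choose a shift $X$ uniformly from $\{1,\dots,\lfloor p_i/4\rfloor\}$, independently over all components and all $i$, and define
\[
f_i(c_j)=(-1)^j\big(X+h(j)\big)\in\mathbb Z_{p_i};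
\]
Figure~\ref{fig:zigzag}, right, shows the $6$-cycle with $X=1$. The map $f_i\colon V\to\mathbb Z_{p_i}$ has three properties.
\begin{enumerate}
\item[(i)] \emph{If $uv\in E(H_i')$, then $f_i(u)+f_i(v)\in S_i:=\{\pm1,\pm2,\pm3\}$.} The endpoints of an edge have indices of opposite parity; for the closing edge $c_{s-1}c_0$ of a cycle this holds because $s$ is even. So $X$ cancels and the sum is a difference of the two heights.
\item[(ii)] \emph{$f_i$ is injective on each component of $H_i'$.} Since $x<p_i$, we have $1\le X+h(j)\le p_i/4+x/4<p_i/2$. The vertices of even index thus get distinct residues in $(0,p_i/2)$ and those of odd index get distinct residues in $(p_i/2,p_i)$.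
\item[(iii)] \emph{$\Pr[f_i(v)=y]\le8/p_i$ for all $v$ and $y$, and values on different components are independent.} At most one value of $X$ gives $f_i(v)=y$, and $\lfloor p_i/4\rfloor\ge p_i/8$ because $p_i>4$.
\end{enumerate}

\subsection*{Fibers}
Let $f=(f_1,\dots,f_a)$. By \eqref{eq:M} an average fiber has $n/M\le\log n$ vertices, and we want all fibers to have size of this order. Let $t=\lceil e^28^a\log n\rceil$. We bound the expected number of sets of $t$ vertices on which $f$ is constant, using the standard estimate
\begin{equation}\label{eq:binom}
\sum_{i=0}^D\binom Ki\le\Big(\frac{eK}D\Big)^D\qquad(1\le D\le K),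
\end{equation}
which holds because the left side is at most $(K/D)^D\sum_i\binom Ki(D/K)^i=(K/D)^D(1+D/K)^K$.

If $t>n$ there is no such set, so let $t\le n$, and let $R=\{v_1,\dots,v_t\}$. If two vertices of $R$ lie in one component of some $H_i'$, then $f$ is never constant on $R$, by (ii). This is why (ii) is needed: the labels within a component are strongly dependent, but the dependence only helps. Otherwise, for each $i$ the values $f_i(v_1),\dots,f_i(v_t)$ are independent, and (iii) gives
\[
\Pr[f_i\text{ is constant on }R]=\sum_y\prod_{k=1}^t\Pr[f_i(v_k)=y]\le\Big(\frac8{p_i}\Big)^{t-1}\sum_y\Pr[f_i(v_1)=y]=\Big(\frac8{p_i}\Big)^{t-1}.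
\]
The maps $f_1,\dots,f_a$ are independent, so $f$ is constant on $R$ with probability at most $(8^a/M)^{t-1}$. By \eqref{eq:binom} and \eqref{eq:M}, the expected number of such sets $R$ is at most
\[
\binom nt\Big(\frac{8^a}M\Big)^{t-1}\le\frac{en}t\Big(\frac{e\,8^an}{tM}\Big)^{t-1}\le n\Big(\frac{e\,8^a\log n}t\Big)^{t-1}\le n\,e^{-(t-1)}<1,
\]
where the last step uses $t-1\ge8e^2\log n-1>\log n$. Hence for some choice of the shifts every fiber of $f$ has fewer than $t$ vertices. Fix such a choice.

\subsection*{Counting slopes}
Apply Lemma~\ref{lem:product} with $V_0=V$, $T=t$ and $D\le16an/x$. By (i), every edge that was not deleted has $f_i$-sum in $S_i$ for some $i$, and $|S_i|/p_i\le6/x$. Since $t\le2e^28^a\log n$, the bound \eqref{eq:M} gives $2tM\le4e^28^a2^{a(a+1)/2}n$. Therefore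
\[
\operatorname{sl}(G)\le 2tM\cdot\frac{6a}x+\frac{16an}x\le C_a\,\frac nx,\qquad C_a=24a\,e^28^a2^{a(a+1)/2}+16a .
\]
This proves Theorem~\ref{thm:fixed}. \qed

\begin{remark}\label{rem:odd}
The hypothesis on $\chi'(G)$ is used to obtain subgraphs $H_i$ without odd cycles, and odd cycles do destroy the freedom to shift. In a triangle $uvw$ with edge sums $\sigma_{uv},\sigma_{vw},\sigma_{wu}$ we have $2\ell(u)=\sigma_{uv}-\sigma_{vw}+\sigma_{wu}$. So if $n/3$ disjoint triangles are labeled injectively in $\mathbb Z_N$ with all edge sums in $S$, then $2\ell(u)$ takes at most $|S|^3$ values, each the double of at most two residues, and $n\le2|S|^3$.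
\end{remark}

\section{Bipartite layers: the upper bound in Theorem~\ref{thm:uniform}}\label{sec:upper}

For fixed $\Delta$ the exponent in Theorem~\ref{thm:fixed} is better than the one we now prove, but the constant is not uniform. In each of the $a$ coordinates the labels are uniform only up to a factor $8$, so the bound obtained above is at least $tM/x\ge8^an^{1-1/a}$, which exceeds the trivial bound once $a^2\ge\log n/\log8$. To reach all $\Delta=o(\log n)$ we use only about $\log_2\Delta$ coordinates, with labels that are exactly uniform. Each coordinate must then serve a subgraph of large degree, and we take these subgraphs bipartite.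

\begin{lemma}\label{lem:layers}
Let $G$ be a graph on $V$ of maximum degree at most $\Delta\ge1$, and let $r=\lfloor\log_2\Delta\rfloor+1$. Then $E(G)$ can be partitioned into bipartite spanning subgraphs $H_1,\dots,H_r$ with $\Delta(H_j)\le\Delta_j:=\Delta/2^{j-1}$.
\end{lemma}

\begin{proof}
Let $G_0=G$. Given $G_{j-1}$, take a partition $V=A_j\sqcup B_j$ that maximizes the number of edges of $G_{j-1}$ between the parts, let $H_j$ consist of these edges, and let $G_j=G_{j-1}-E(H_j)$. If more than half of the $G_{j-1}$-edges at a vertex $v$ stayed inside the part of $v$, moving $v$ to the other part would increase the number of crossing edges. So $\Delta(G_j)\le\Delta(G_{j-1})/2$, and $\Delta(H_j)\le\Delta(G_{j-1})\le\Delta/2^{j-1}$. Since $2^r>\Delta$, the graph $G_r$ has no edges.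
\end{proof}

Consider one bipartite layer $H$ with parts $A$ and $B$. Label $A$ at random. A vertex $b\in B$ with neighbors $v_1,\dots,v_k$ needs a label in $\bigcap_i(S-f(v_i))$, and different vertices of $B$ do not constrain each other. If $S$ were an interval of small density, two of its translates would typically be disjoint. For a random set $S\subseteq\mathbb Z_m$ of density $\delta$ the intersection has expected size at least $m\delta^k$, which is large as long as $\delta$ is well above $m^{-1/k}$. The next lemma makes this precise. We write $N_H[v]$ for the closed neighborhood of $v$, which consists of $v$ and its neighbors in $H$. We use Chebyshev's inequality in the form $\Pr[Y=0]\le\operatorname{Var}Y/(\mathbb EY)^2$ for $\mathbb EY>0$.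

\begin{lemma}\label{lem:layer}
Let $H$ be a bipartite graph on $V=A\sqcup B$ of maximum degree at most $d$, where $d\ge1$ is real. Let $m\ge2$ be an integer and $\delta=m^{-1/(4d)}$. There are a random set $S\subseteq\mathbb Z_m$, a random map $f\colon V\to\mathbb Z_m$ and a random set $W\subseteq B$ such that:
\begin{enumerate}
\item[(a)] $\mathbb E|S|=\delta m$;
\item[(b)] $f(u)+f(v)\in S$ for every edge $uv$ of $H$ with no endpoint in $W$;
\item[(c)] $\Pr[b\in W]\le3d^2m^{-1/2}$ for every $b\in B$;
\item[(d)] $\Pr[f(v)=y]=1/m$ for all $v\in V$ and $y\in\mathbb Z_m$, and $\Pr[f(u)=f(v)=y]=1/m^2$ whenever $N_H[u]\cap N_H[v]=\emptyset$.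
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S$ contain each element of $\mathbb Z_m$ independently with probability $\delta$. Let $\varphi\colon A\to\mathbb Z_m$ have independent uniform values, independent of $S$, and put $f=\varphi$ on $A$. For $b\in B$ let
\[
Y_b=Y_b(S,\varphi)=\{y\in\mathbb Z_m:\ y+\varphi(v)\in S\text{ for every neighbor }v\text{ of }b\},
\]
and let $W=\{b\in B:Y_b=\emptyset\}$. Given $S$ and $\varphi$, choose the values $f(b)$, $b\in B$, independently, uniformly from $Y_b$ if $b\notin W$ and uniformly from $\mathbb Z_m$ if $b\in W$. Then (a) and (b) hold by construction.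

\emph{Proof of (c).} Let $v_1,\dots,v_k$ be the neighbors of $b$, so $k\le d$. If $k=0$, then $Y_b=\mathbb Z_m$ and $b\notin W$. Let $k\ge1$ and $Y=|Y_b|$. Given $\varphi$, the event $y\in Y_b$ asks that at most $k$ distinct elements lie in $S$, so it has probability at least $\delta^k$, and $\mathbb EY\ge m\delta^k$. Now let $y\ne y'$. The $2k$ elements $y+\varphi(v_i)$ and $y'+\varphi(v_i)$ are distinct unless $\varphi(v_i)=\varphi(v_l)$ for some $i<l$, or $\varphi(v_i)-\varphi(v_l)=y'-y$ for some $i\ne l$. These are at most $k^2/2+k^2$ events of probability $1/m$ each. If none of them occurs, then $y,y'\in Y_b$ has conditional probability $\delta^{2k}$. Hence $\Pr[y,y'\in Y_b]\le\delta^{2k}+2k^2/m$. Summing over the $m$ pairs with $y=y'$ and the fewer than $m^2$ ordered pairs with $y\ne y'$,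
\[
\mathbb EY^2\le m+m^2\delta^{2k}+2k^2m,\qquad\text{so}\qquad\operatorname{Var}Y=\mathbb EY^2-(\mathbb EY)^2\le(1+2k^2)m\le3k^2m .
\]
Since $\delta^{2k}\ge\delta^{2d}=m^{-1/2}$, Chebyshev's inequality gives $\Pr[Y=0]\le3k^2m/(m^2\delta^{2k})\le3d^2m^{-1/2}$.

\emph{Proof of (d).} Condition on $S$. For $v\in A$ the value $f(v)$ is uniform. For $b\in B$ we use the shift invariance noted after Example~\ref{ex:zigzag}. Let $q(\varphi,y)$ be the probability that $f(b)=y$ given $S$ and $\varphi$. For $\tau\in\mathbb Z_m$ we have $Y_b(S,\varphi+\tau)=Y_b(S,\varphi)-\tau$, hence $q(\varphi+\tau,y-\tau)=q(\varphi,y)$, also when $Y_b$ is empty. As $\varphi+\tau$ has the same distribution as $\varphi$,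
\[
\Pr[f(b)=y-\tau\mid S]=\mathbb E_\varphi\,q(\varphi+\tau,y-\tau)=\mathbb E_\varphi\,q(\varphi,y)=\Pr[f(b)=y\mid S],
\]
so $f(b)$ is uniform given $S$. Next, given $S$, the value $f(v)$ is a function of the values of $\varphi$ on $A\cap N_H[v]$ and, for $v\in B$, of the independent random choice made at $v$. If $N_H[u]$ and $N_H[v]$ are disjoint, then $f(u)$ and $f(v)$ are functions of disjoint families of independent variables, so $\Pr[f(u)=f(v)=y\mid S]=1/m^2$. Both conditional probabilities are independent of $S$, and averaging over $S$ gives (d).
\end{proof}

It remains to distribute the room among the layers. Property (d) is a statement about pairs, so we control fibers by their variance, and for this we keep the average fiber large: the moduli $p_j\approx n^{w_j}$ should have product at most $n^{1/2}$. Layer $j$ then contributes density about $n^{-w_j/(4\Delta_j)}$. Equal weights $w_j=1/(2r)$ would give the first layer the exponent $1/(8r\Delta)$, a loss of a factor $\log\Delta$. Weights proportional to $\Delta_j$ would give $r$ equal densities and a last modulus as small as $n^{O(1/\Delta)}$, for which the bound in (c) can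 exceed $1$. We take $w_j$ proportional to $\sqrt{\Delta_j/\Delta}$: the weights have bounded sum, the ratios $w_j/\Delta_j$ grow geometrically, and every modulus is at least $n^{1/(8\sqrt\Delta)}$.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:uniform}]
Let $G$ have $n$ vertices and maximum degree at most $\Delta$, and let $\theta=n^{-1/(32\Delta)}$. We show that $\operatorname{sl}(G)\le Cn\theta$. If $\Delta>\frac1{32}\log n$, then $\theta>e^{-1}$ and the trivial bound gives $\operatorname{sl}(G)\le n\le e\,n\theta$. Let $n_0$ be an absolute constant such that for all $n\ge n_0$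
\begin{equation}\label{eq:n0}
e^{0.03\sqrt{\log n}}\ge2,\qquad 2n^{0.43}\log n\le n^{1/2},\qquad 3(\log n)^4e^{-\sqrt{\log n}/32}+4(\log n)^3n^{-15/32}\le1 .
\end{equation}
If $n<n_0$, then $\operatorname{sl}(G)\le n_0\le n_0\,n\theta$ because $n\theta\ge1$. So assume $n\ge n_0$ and $1\le\Delta\le\frac1{32}\log n$; then $\theta\le e^{-1}$. Let $r$, $H_j$, $\Delta_j$ be as in Lemma~\ref{lem:layers}. From $2^{r-1}\le\Delta\le2^{\Delta-1}$ we get $\Delta_j\ge1$ for $j\le r$, $2^r\le2\Delta$ and $r\le\Delta$.

\emph{Moduli.} Let $w_j=\frac18\,2^{-(j-1)/2}$ for $j\ge1$. Then $w_j\ge1/(8\sqrt\Delta)$ for $j\le r$, and $\sum_jw_j\le\frac18(1-2^{-1/2})^{-1}<0.43$. For $j\le r$ let $p_j$ be a prime in $(n^{w_j},2n^{w_j}]$. For $j\le r$ we have $w_j-w_{j+1}=(1-2^{-1/2})w_j\ge0.29/(8\sqrt\Delta)\ge0.03/\sqrt{\log n}$, so $n^{w_j}\ge2n^{w_{j+1}}$ by \eqref{eq:n0}. Hence $p_1>p_2>\dots>p_r>2$, and the $p_j$ are distinct odd primes. Put $M=p_1\cdots p_r$ and $\lambda=n/M$. By \eqref{eq:n0}, $M\le2^rn^{0.43}\le2\Delta n^{0.43}\le n^{1/2}$, so $\lambda\ge1$.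

\emph{Densities.} Let $\delta_j=p_j^{-1/(4\Delta_j)}$ and $y=(j-1)/2$. Since $w_j/(4\Delta_j)=2^{y}/(32\Delta)$, we have $\delta_j\le\theta^{2^y}$. From $2^y\ge1+y\log2$ and $\theta\le e^{-1}$ we get $\theta^{2^y}\le\theta\cdot\theta^{y\log2}\le\theta\,2^{-y}$, and therefore
\begin{equation}\label{eq:dens}
\sum_{j=1}^r\delta_j\le\theta\sum_{j\ge1}2^{-(j-1)/2}\le4\theta .
\end{equation}
Apply Lemma~\ref{lem:layer} to each $H_j$ with $d=\Delta_j$ and $m=p_j$, independently over $j$. This gives $S_j$, $f_j$, $W_j$. Let $f=(f_1,\dots,f_r)$ and $W=W_1\cup\dots\cup W_r$. By (c) and $p_j^{-1/2}\le n^{-w_j/2}\le n^{-1/(16\sqrt\Delta)}$,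
\begin{equation}\label{eq:bad}
\mathbb E|W|\le r\cdot n\cdot3\Delta^2n^{-1/(16\sqrt\Delta)}\le3\Delta^3n^{1-1/(16\sqrt\Delta)} .
\end{equation}

\emph{Fibers.} For $z\in\prod_j\mathbb Z_{p_j}$ let $X_z=|f^{-1}(z)|$. By (d) and independence over $j$, $\Pr[f(v)=z]=1/M$ for every $v$, so $\mathbb EX_z=\lambda$. If $u$ and $v$ are not joined by a path of length at most $2$ in $G$, then their closed neighborhoods in $G$, hence in every $H_j$, are disjoint, and $\Pr[f(u)=f(v)=z]=1/M^2$; such pairs contribute nothing to $\operatorname{Var}X_z$. For each $u$ there are at most $1+\Delta+\Delta(\Delta-1)=1+\Delta^2$ vertices $v$ within distance $2$, including $u$, and each such pair contributes at most $\Pr[f(u)=z]=1/M$. So $\operatorname{Var}X_z\le\lambda(1+\Delta^2)$. Call a fiber \emph{heavy} if it has more than $2\lambda$ vertices, and let $U$ be the union of the heavy fibers. If $X_z>2\lambda$, then $X_z<2(X_z-\lambda)$ and $X_z-\lambda>\lambda$, so $X_z\le2(X_z-\lambda)^2/\lambda$. Hence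
\begin{equation}\label{eq:heavy}
\mathbb E|U|\le\sum_z\frac{2\operatorname{Var}X_z}\lambda\le2(1+\Delta^2)M\le4\Delta^2n^{1/2}.
\end{equation}

\emph{Counting slopes.} Let $V_0=V\setminus(W\cup U)$. On $V_0$ every fiber of $f$ has at most $T=2\lambda$ vertices. An edge with both endpoints in $V_0$ lies in some $H_j$ and avoids $W_j$, so its $f_j$-sum lies in $S_j$ by (b). At most $\Delta(|W|+|U|)$ edges have an endpoint outside $V_0$; this factor $\Delta$ is the price of discarding a vertex. Since $2TM=4n$, Lemma~\ref{lem:product} gives
\[
\operatorname{sl}(G)\le4n\sum_j\frac{|S_j|}{p_j}+\Delta\big(|W|+|U|\big)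
\]
for every outcome. The left side is not random, so we may take expectations. By (a), \eqref{eq:dens}, \eqref{eq:bad} and \eqref{eq:heavy},
\[
\operatorname{sl}(G)\le16\,n\theta+3\Delta^4n^{1-1/(16\sqrt\Delta)}+4\Delta^3n^{1/2}.
\]
Because $\frac1{16\sqrt\Delta}\ge\frac1{32\Delta}+\frac1{32\sqrt\Delta}$ and $\Delta\le\log n$, the middle term is at most $n\theta\cdot3(\log n)^4e^{-\sqrt{\log n}/32}$. Because $\theta\ge n^{-1/32}$, the last term is at most $n\theta\cdot4(\log n)^3n^{-15/32}$. By \eqref{eq:n0} their sum is at most $n\theta$, so $\operatorname{sl}(G)\le17\,n\theta$. The bound holds with $C=\max\{17,n_0\}$.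
\end{proof}

\section{Zero patterns: the lower bound in Theorem~\ref{thm:uniform}}\label{sec:lower}

We compare the number of labeled graphs of maximum degree at most $\Delta$ with the number of labeled graphs that can be drawn with $k$ slopes. Drawings form a continuum, and the difficulty is to bound the number of their combinatorial types. The type is recorded by which pairs of vertices span which slope, that is, by which members of a list of polynomials vanish. For real polynomials $g_1,\dots,g_\mu$ in $\nu$ variables, a \emph{zero pattern} is a set of the form $I(u)=\{i:g_i(u)\ne0\}$ with $u\in\mathbb R^\nu$. There are $2^\mu$ subsets of $\{1,\dots,\mu\}$, but far fewer zero patterns when $\nu$ is small compared to $\mu$. The following bound is due to R\'onyai, Babai and Ganapathy.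

\begin{lemma}\label{lem:zero}
If $g_1,\dots,g_\mu$ are real polynomials of degree at most $2$ in $\nu$ variables, then they have at most $\binom{2\mu+\nu}\nu$ zero patterns.
\end{lemma}

\begin{proof}
For each zero pattern $I$ choose a point $u_I$ with $I(u_I)=I$ and put $g_I=\prod_{i\in I}g_i$, a polynomial of degree at most $2\mu$. Then $g_J(u_I)\ne0$ if and only if $J\subseteq I$. Suppose that $\sum_J\alpha_Jg_J=0$ with not all $\alpha_J$ zero, and let $I$ be minimal under inclusion among the patterns with $\alpha_I\ne0$. Every other pattern $J$ with $\alpha_J\ne0$ satisfies $J\not\subseteq I$, so evaluating at $u_I$ gives $\alpha_Ig_I(u_I)=0$, a contradiction. The $g_I$ are thus linearly independent in the space of polynomials of degree at most $2\mu$ in $\nu$ variables, which has dimension $\binom{2\mu+\nu}\nu$.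
\end{proof}

\begin{lemma}\label{lem:few}
Let $n\ge2$, $1\le k\le n$ and $1\le D\le kn$ be integers. The number of graphs $G$ on the vertex set $\{1,\dots,n\}$ with at most $D$ edges and $\operatorname{sl}(G)\le k$ is at most $n^n(en^2)^{3n}(ekn/D)^D$.
\end{lemma}

\begin{proof}
Take a drawing of such a graph $G$ with at most $k$ slopes. A rotation preserves the number of slopes, and the pairs of vertices span finitely many directions, so we may assume that the vertices $(x_v,y_v)$ have distinct $x$-coordinates. All edge slopes are then among $k$ real numbers $\sigma_1,\dots,\sigma_k$, not necessarily distinct. Consider the $\mu=k\binom n2$ polynomials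
\[
g_{uvi}=(y_u-y_v)-\sigma_i(x_u-x_v)\qquad(u<v,\ 1\le i\le k)
\]
of degree $2$ in the $\nu=2n+k\le3n$ variables $x_v,y_v,\sigma_i$. The polynomial $g_{uvi}$ vanishes at the drawing exactly when $u$ and $v$ lie on a common line of slope $\sigma_i$. So the zero pattern determines, for each $i$, the partition of the vertices by the lines of slope $\sigma_i$, and the left-to-right order of the vertices determines their order along each line. Together they determine the graph $H$ in which $u$ and $v$ are adjacent if for some $i$ they are consecutive among the vertices on a line of slope $\sigma_i$. Each $i$ contributes a disjoint union of paths, so $|E(H)|\le kn$. An edge of $G$ has slope $\sigma_i$ for some $i$ and contains no third vertex, so its endpoints are consecutive on their line, and $G\subseteq H$. This is the only place where the condition on vertices in the definition of a drawing is used.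

There are at most $n!\le n^n$ orders. We have $2\mu/\nu\le kn(n-1)/(2n)=k(n-1)/2$, so $(2\mu+\nu)/\nu\le1+k(n-1)/2\le kn\le n^2$. By Lemma~\ref{lem:zero} and \eqref{eq:binom} there are at most $(en^2)^\nu\le(en^2)^{3n}$ zero patterns. Given $H$, there are at most $\sum_{i\le D}\binom{kn}i\le(ekn/D)^D$ choices for $G$, again by \eqref{eq:binom}.
\end{proof}

\begin{lemma}\label{lem:many}
Let $n\ge2$ be even and $\Delta\ge1$. There are at least $\big(n/(e\Delta)\big)^{\Delta n/2}$ graphs on $\{1,\dots,n\}$ of maximum degree at most $\Delta$.
\end{lemma}

\begin{proof}
The complete graph $K_n$ has $1\cdot3\cdot5\cdots(n-1)$ perfect matchings. Since $\log$ is concave, $\log(2i-1)\ge\frac12\int_{2i-2}^{2i}\log\xi\,d\xi$, and summing over $1\le i\le n/2$ gives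
\[
\log\big(1\cdot3\cdots(n-1)\big)\ge\frac12\int_0^n\log\xi\,d\xi=\frac n2\log\frac ne .
\]
So there are at least $(n/e)^{\Delta n/2}$ sequences of $\Delta$ perfect matchings. The union of such a sequence is a graph of maximum degree at most $\Delta$. A graph of maximum degree at most $\Delta$ has at most $\Delta^{n/2}$ perfect matchings, since one can build a perfect matching in $n/2$ steps by matching the least unmatched vertex to one of its at most $\Delta$ neighbors. Each graph therefore arises from at most $\Delta^{\Delta n/2}$ sequences.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:uniform}]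
Let $n$ be even, $1\le\Delta\le n-1$, and $k=s(n,\Delta)$. The trivial bound gives $k\le n$. The star $K_{1,\Delta}$ together with isolated vertices has $n$ vertices, so \eqref{eq:local} gives $k\ge\Delta/2$ and $k\ge1$. Hence $D=\Delta n/2$ is an integer with $1\le D\le kn$. Every graph counted in Lemma~\ref{lem:many} has at most $D$ edges and slope number at most $k$, so Lemma~\ref{lem:few} gives
\[
\Big(\frac n{e\Delta}\Big)^{\Delta n/2}\le n^n(en^2)^{3n}\Big(\frac{2ek}\Delta\Big)^{\Delta n/2}.
\]
The factors $\Delta^{-\Delta n/2}$ cancel, which is why the result is uniform in $\Delta$. Taking $n$th roots gives $\big(n/(2e^2k)\big)^{\Delta/2}\le e^3n^7$, that is,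
\[
k\ge\frac{e^{-6/\Delta}}{2e^2}\,n^{1-14/\Delta}\ge\tfrac12e^{-8}\,n^{1-14/\Delta}.
\]

Let $n\ge3$ be odd and $\beta=1-14/\Delta$. If $\Delta=n-1$, then \eqref{eq:local} for the star gives $s(n,\Delta)\ge(n-1)/2\ge n/3\ge n^\beta/3$. Let $\Delta\le n-2$. Adding an isolated vertex to a graph does not decrease its slope number, since a drawing of the larger graph contains a drawing of the smaller one. So the even case gives $s(n,\Delta)\ge s(n-1,\Delta)\ge\frac12e^{-8}(n-1)^\beta$. If $\beta\le0$, then $(n-1)^\beta\ge n^\beta$, and if $0<\beta<1$, then $(n-1)^\beta\ge\frac{n-1}n\,n^\beta\ge\frac12n^\beta$. The lower bound holds in all cases with $c=\frac14e^{-8}$.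
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk}
\emph{Non-Planar Graph Drawing},
\texttt{http://edu.tsuda.ac.jp/\allowbreak\textasciitilde ayminoue/\allowbreak workshop/\allowbreak TopologyComputer2015/\allowbreak 20151107\_YoshioOkamoto.pdf}
\end{thebibliography}
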